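\title{Non-surjective cellular automata whose shortest orphan has quadratic length}

\begin{abstract}
An orphan of a one-dimensional cellular automaton is a finite word that occurs in no image configuration, and an automaton is non-surjective exactly when it has one. For automata with $n$ states and neighborhood range $2$ it has been conjectured that a shortest orphan has length at most $2n-1$. We disprove this. For all $d\ge 2$ and $m\ge 3$ we construct an automaton with $n=d^2m$ states whose shortest orphan has length exactly $m^2+2m$. The case $d=2$, $m=6$ gives $24$ states and length $48>47$, and for $n\ge 12$ divisible by $4$ the length is $n^2/16+n/2$. We also prove the upper bound $n^2-n+2$, so the order $n^2$ is the right one.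
\end{abstract}

\section{Orphans and their length}\label{sec:intro}

Let $S$ be a finite set of $n\ge 2$ \emph{states}. A one-dimensional \emph{cellular automaton} (CA) with neighborhood range $2$ is given by a local rule $f\colon S^2\to S$. It acts on configurations $c\in S^{\mathbb Z}$ by $G(c)_i=f(c_i,c_{i+1})$, and it is \emph{surjective} if $G$ maps $S^{\mathbb Z}$ onto itself. All automata in this paper are of this kind. The rule also acts on finite words: a word $v=v_0v_1\cdots v_k$ of length $k+1$ is mapped to the word
\[
f(v)=f(v_0,v_1)\,f(v_1,v_2)\cdots f(v_{k-1},v_k)
\]
of length $k$, and $v$ is called a \emph{preimage} of $f(v)$. A word without a preimage is an \emph{orphan}.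

A CA is non-surjective if and only if it has an orphan. Indeed, a configuration that contains an orphan is not in the image of $G$. Conversely, suppose that every word has a preimage, and let $c\in S^{\mathbb Z}$. The sets $\{c' : G(c')_i=c_i \text{ for } |i|\le r\}$, $r\ge 0$, are nonempty, closed and nested in the compact space $S^{\mathbb Z}$, and a point of their intersection is mapped to $c$.

An orphan is thus a finite certificate of non-surjectivity, and one asks how long the certificate has to be. Let $\lambda(n)$ be the maximum, over all non-surjective $n$-state CA, of the length of a shortest orphan. An $n$-state CA is surjective as soon as all words of length at most $\lambda(n)$ have preimages, and $\lambda(n)$ is the least number with this property.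

\begin{example}\label{ex:and}
Let $S=\{0,1\}$ and $f(x,y)=xy$. The words $00,01,10,11$ have the preimages $000,011,110,111$, so no orphan has length at most $2$. The word $101$ is an orphan. Read it from the left and record the possible last letters of a preimage of the part read so far. Before the first letter they form the set $\{0,1\}$; after $1$ only $\{1\}$ is left; after $10$ the set is $\{0\}$; and $f(0,y)=1$ has no solution, so after $101$ the set is empty.
\end{example}

In this example the first state is lost after one letter and the second after two more. If every non-surjective CA could be exhausted at this rate, one letter for the first state and two for each further one, then $1+2(n-1)=2n-1$ letters would always suffice. The known facts are compatible with this guess. Every $n$-state non-surjective CA has an orphan of length $O(n^2)$; for every $n\ge2$ there is an $n$-state CA whose shortest orphan has length exactly $2n-1$; and exhaustive search shows that for $n=2,3,4$ no non-surjective CA has a shortest orphan longer than $2n-1$. The following conjecture is posed in \cite{bounds}.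

\begin{quote}
\textbf{Conjecture.} For every $n\ge2$, every non-surjective $n$-state CA with neighborhood range $2$ has an orphan of length at most $2n-1$.
\end{quote}

We show that the conjecture is false, and that no linear bound holds.

\begin{theorem}\label{thm:main}
Let $d\ge2$, $m\ge3$ and $n=d^2m$. There is a non-surjective $n$-state CA with neighborhood range $2$ whose shortest orphan has length exactly $m^2+2m$.
\end{theorem}

\begin{corollary}\label{cor:fail}
The conjecture fails for every $n=4m$ with $m\ge6$, that is, for $n=24,28,32,\dots$. More generally, it fails for every $n=d^2m$ with $d\ge2$ and $m\ge 2d^2-2$.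
\end{corollary}

\begin{proof}
The length $m^2+2m$ exceeds $2n-1$ if and only if $m^2+2m\ge 2d^2m$, that is, $m\ge 2d^2-2$. For $d=2$ the condition is $m\ge6$.
\end{proof}

The smallest counterexample within this family has $d=2$, $m=6$: it has $24$ states, and its shortest orphan has length $48>47=2\cdot24-1$.

\begin{theorem}\label{thm:bounds}
For all $n\ge2$ we have $\lambda(n)\le n(n-1)+2$. Hence for all $n\ge12$ divisible by $4$,
\[
\frac{n^2}{16}+\frac n2\;\le\;\lambda(n)\;\le\;n^2-n+2 ,
\]
so the order $n^2$ is optimal: $\lambda(n)\ne o(n^2)$.
\end{theorem}

The lower bound here is Theorem~\ref{thm:main} for $d=2$ and $m=n/4$. We make no claim about the exact constant, and none about the conjecture for $n$ not of the form in Corollary~\ref{cor:fail}.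

The upper bound, an explicit form of the known $O(n^2)$, comes first (Section~\ref{sec:upper}), because its proof shows what a slow automaton has to look like. The automaton of Theorem~\ref{thm:main} is built in Section~\ref{sec:construction}, its $12$-state instance is worked out in Section~\ref{sec:example}, and its shortest orphan is determined in Section~\ref{sec:length}.

\section{Reachable sets and the upper bound}\label{sec:upper}

Consider the complete directed graph on $S$ with loops, and give the edge from $x$ to $y$ the label $f(x,y)$. A preimage of a word $u$ is a walk whose labels spell $u$; the preimages of the empty word are the single states. For $X\subseteq S$ let $N_u(X)$ be the set of last letters of those preimages of $u$ whose first letter lies in $X$. These are the sets recorded in Example~\ref{ex:and}. A walk that spells $uu'$ is a walk that spells $u$ followed by one that spells $u'$, so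
\begin{equation}\label{eq:compose}
N_{uu'}(X)=N_{u'}\bigl(N_u(X)\bigr),
\end{equation}
and $u$ is an orphan if and only if $N_u(S)=\emptyset$. To find a short orphan we have to shrink the reachable set from $S$ to $\emptyset$, and by \eqref{eq:compose} this can be done in stages.

What limits the cost of one stage is that the graph is complete, with as many labels as vertices. To use this, let $A_a$ for $a\in S$ be the real $n\times n$ matrix with $(A_a)_{xy}=1$ if $f(x,y)=a$ and $(A_a)_{xy}=0$ otherwise. Put $A_u=A_{u_1}\cdots A_{u_k}$ for $u=u_1\cdots u_k$, with the identity matrix for the empty word. The entry $(A_u)_{xy}$ counts the preimages of $u$ that start at $x$ and end at $y$. With $\chi_X$ the indicator row vector of $X$ and $\mathbf 1$ the all-ones column vector, $\chi_XA_u\mathbf 1$ is the number of preimages of $u$ that start in $X$. Each element of $N_u(X)$ ends at least one of them, so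
\begin{equation}\label{eq:count}
\chi_XA_u\mathbf 1\ \ge\ |N_u(X)| .
\end{equation}
Every edge carries exactly one label, so $\sum_aA_a=J$, the all-ones matrix, and $J\mathbf 1=n\mathbf 1$. Therefore
\begin{equation}\label{eq:average}
\sum_{|u|=k}\chi_XA_u\mathbf 1=\chi_XJ^k\mathbf 1=n^k|X| \qquad (k\ge0):
\end{equation}
on average, a word of length $k$ has exactly $|X|$ preimages that start in $X$.

\begin{lemma}\label{lem:shrink}
Let $f$ be non-surjective and $\emptyset\ne X\subseteq S$. There is a word $u$ with $1\le|u|\le n$ and $|N_u(X)|<|X|$.
\end{lemma}

If no short word shrinks $X$, then every short word has at least the average number of preimages from $X$, hence exactly the average number. The difficulty is to pass from short words to all words. The equality is a family of linear conditions on $\chi_X$, and a dimension count shows that words longer than $n$ impose no new condition.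

\begin{proof}
Suppose $|N_u(X)|\ge|X|$ whenever $1\le|u|\le n$; for the empty word the inequality holds as well. Fix $k\le n$. By \eqref{eq:count} each of the $n^k$ terms on the left of \eqref{eq:average} is at least $|X|$, and their sum is $n^k|X|$. Hence $\chi_XA_u\mathbf 1=|X|$ for all $u$ with $|u|\le n$.

Put $z_a=A_a\mathbf 1-\mathbf 1$ for $a\in S$. For every word $w$,
\begin{equation}\label{eq:increment}
\chi_XA_wz_a=\chi_XA_{wa}\mathbf 1-\chi_XA_w\mathbf 1 ,
\end{equation}
the change in the number of preimages from $X$ when the letter $a$ is appended to $w$. For $j\ge1$ let
\[
D_j=\operatorname{span}\{A_wz_a : |w|\le j-1,\ a\in S\}\subseteq\mathbb R^{S}.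
\]
For $|w|\le n-1$ both terms on the right of \eqref{eq:increment} equal $|X|$. So the nonzero vector $\chi_X$ is orthogonal to $D_n$, and $\dim D_n\le n-1$.

The spaces $D_j$ increase with $j$. Splitting off the first letter $b$ of a nonempty word $w$ gives $D_{j+1}=D_1+\sum_bA_bD_j$. Thus $D_{j+1}$ is determined by $D_j$, and an equality $D_j=D_{j+1}$ implies $D_i=D_j$ for all $i\ge j$. If $D_1=0$, the recursion gives $D_i=0$ for all $i$. If $D_1\ne0$, the inclusions $D_1\subseteq\dots\subseteq D_n$ cannot all be strict, since that would give $\dim D_n\ge n$; so $D_j=D_{j+1}$ for some $j\le n-1$. In both cases $D_i=D_n$ for all $i\ge n$.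

Hence $\chi_X$ is orthogonal to $A_wz_a$ for every word $w$ and every letter $a$. By \eqref{eq:increment} and induction on the length, $\chi_XA_u\mathbf 1=\chi_X\mathbf 1=|X|>0$ for every word $u$. Then every word has a preimage, which contradicts the non-surjectivity of $f$.
\end{proof}

For the last state two letters suffice instead of $n$.

\begin{lemma}\label{lem:single}
Let $f$ be non-surjective and $x\in S$. There is a word $u$ with $|u|\le2$ and $N_u(\{x\})=\emptyset$.
\end{lemma}

\begin{proof}
If the map $f(x,\cdot)\colon S\to S$ is not a permutation, it misses some letter $a$, and $N_a(\{x\})=\emptyset$. Suppose it is a permutation. There is a state $y$ such that $f(y,\cdot)$ is not a permutation, for otherwise a preimage of any word could be built letter by letter from any first state, and there would be no orphan. Let $b$ be a letter missed by $f(y,\cdot)$ and let $a=f(x,y)$. Then $N_a(\{x\})=\{y\}$ because $f(x,\cdot)$ is injective, and $N_{ab}(\{x\})=N_b(\{y\})=\emptyset$.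
\end{proof}

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:bounds}]
Let $f$ be non-surjective. Start with $X=S$ and, as long as $|X|\ge2$, replace $X$ by $N_u(X)$ for a word $u$ given by Lemma~\ref{lem:shrink}. The size of $X$ drops each time, so this happens at most $n-1$ times, and each word has at most $n$ letters. If the final set is nonempty, it is a singleton, and Lemma~\ref{lem:single} empties it with at most two letters. By \eqref{eq:compose} the concatenation of the words used is an orphan of length at most $n(n-1)+2$.
\end{proof}

Non-surjectivity enters both lemmas only to exclude that every word has a preimage, and it cannot be dropped. For the difference rule $f(q,q')=q'-q$ on $\mathbb Z_m$ the set $N_u(X)$ is the translate of $X$ by the sum of the letters of $u$, and it never shrinks.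

\section{Tracks and fibers}\label{sec:construction}

The proof above spends up to $n$ letters on each of up to $n-1$ stages. An automaton with a quadratic shortest orphan should make both factors unavoidable: there should be order $n$ separate parts of the reachable set to remove, each removal should take order $n$ letters, and the letters spent on one part should be of no use for the others.

The difference rule on $\mathbb Z_m$ supplies the separate parts. A word $c_1c_2\cdots$ has exactly one preimage for each first letter $p$, namely $p,\ p+c_1,\ p+c_1+c_2,\dots$, and these $m$ walks never meet. We attach to each of them a small memory, a set of points in the plane $\mathbb Z_d^2$, and we want a walk to die only after it has been prepared at location $0$ and has then gone once around the cycle $\mathbb Z_m$ without interruption. The difficulty is that transitions cannot be forbidden: every pair of states has a label. The memory therefore has to be expressed through which coordinate of the point is determined by the word read so far.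

\subsection*{The rule}
Fix $d\ge2$ and $m\ge3$. Let $P=\mathbb Z_d^2$ and $S=\mathbb Z_m\times P$, so that $|S|=d^2m$. In a state $(q,x)$ with $x=(x_1,x_2)$ we call $q$ the \emph{location} and $x$ the \emph{fiber part}. Define
\[
f\bigl((q,x),(q',y)\bigr)=\bigl(q'-q,\ e\bigr),\qquad e=(e_1,e_2)\in P,
\]
where $e$ is given by one of four formulas, according to the \emph{type} of the pair $(q,q')$:
\[
\begin{array}{lll}
\text{type} & \text{pair }(q,q') & (e_1,e_2)\\ \hline
\mathrm E\ \text{(exchange)} & q=q'=0 & (y_1-x_2,\ y_2-x_1)\\
\mathrm I\ \text{(identity up to a shift)} & q'=q+1,\ q\ne m-1 & (y_1-x_1,\ y_2-x_2)\\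
\mathrm K\ \text{(kill)} & q=m-1,\ q'=0 & (y_1-x_1,\ x_2)\\
\mathrm R\ \text{(reset)} & \text{all other pairs} & (y_1,\ y_2-x_1-x_2)
\end{array}
\]
We write letters of $S$ as triples $(c,e_1,e_2)$. The type of $(q,q+c)$ depends on $c$ as follows:
\begin{equation}\label{eq:types}
\begin{array}{ll}
c=0: & \mathrm E \text{ if } q=0,\quad \mathrm R \text{ if } q\ne0;\\
c=1: & \mathrm K \text{ if } q=m-1,\quad \mathrm I \text{ if } q\ne m-1;\\
c\notin\{0,1\}: & \mathrm R \text{ for every } q.
\end{array}
\end{equation}
In types E, I and R the map $y\mapsto e$ is a bijection of $P$ for each fixed $x$, so a partial preimage can always be extended through such a step. In type K the label reveals $x_2$, and a partial preimage can be extended only if $x_2=e_2$. This is the one place where preimages are lost.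

\subsection*{Tracks}
Let $w=w_1\cdots w_T$ be a word and let $c_t\in\mathbb Z_m$ be the first component of $w_t$. \emph{Step $t$} is the reading of $w_t$; it leads from time $t-1$ to time $t$. If $v_0\cdots v_t$ is a preimage of $w_1\cdots w_t$ and $v_0$ has location $p$, then $v_s$ has location
\[
\ell_s(p)=p+c_1+\dots+c_s .
\]
The sequence $\ell_0(p),\ell_1(p),\dots$ is \emph{track $p$}. Since $p\mapsto\ell_s(p)$ is a translation of $\mathbb Z_m$, distinct tracks are at distinct locations at every time. We say that track $p$ makes an E-step (I-, K-, R-step) in step $t$ if $(\ell_{t-1}(p),\ell_t(p))$ has that type. Let $F_t(p)\subseteq P$ be the set of fiber parts of $v_t$ over all preimages $v_0\cdots v_t$ of $w_1\cdots w_t$ with $v_0$ at location $p$; in the notation of Section~\ref{sec:upper},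
\[
N_{w_1\cdots w_t}\bigl(\{p\}\times P\bigr)=\{\ell_t(p)\}\times F_t(p).
\]
Then $F_0(p)=P$, and $w_1\cdots w_t$ is an orphan if and only if $F_t(p)=\emptyset$ for all $p$.

Only few sets occur. Let $V_a=\{a\}\times\mathbb Z_d$ and $H_b=\mathbb Z_d\times\{b\}$ be the vertical and horizontal lines of $P$. Because $d\ge2$, the plane $P$, the vertical lines and the horizontal lines are pairwise different sets.

\begin{lemma}\label{lem:table}
Every $F_t(p)$ is $\emptyset$, $P$, a vertical line or a horizontal line. If $w_t=(c,e_1,e_2)$, then $F_t(p)$ is given by the following table, in the row of the type of step that track $p$ makes and the column of $F_{t-1}(p)$.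
\[
\begin{array}{c|cccc}
 & P & V_a & H_b & \emptyset\\ \hline
\mathrm E & P & H_{a+e_2} & V_{b+e_1} & \emptyset\\
\mathrm I & P & V_{a+e_1} & H_{b+e_2} & \emptyset\\
\mathrm K & P & V_{a+e_1} & P \text{ if } b=e_2,\ \ \emptyset \text{ if } b\ne e_2 & \emptyset\\
\mathrm R & V_{e_1} & V_{e_1} & V_{e_1} & \emptyset
\end{array}
\]
\end{lemma}

\begin{proof}
Let $X=F_{t-1}(p)$. By \eqref{eq:compose}, $F_t(p)$ is the set of all $y$ for which some $x\in X$ gives the label $(e_1,e_2)$ in the formula of the type at hand. It is empty if $X$ is empty. Otherwise we solve the formula for $y$.

\emph{Type E.} Here $y=(e_1+x_2,\,e_2+x_1)$, a bijection of $P$. On $V_a$ the coordinate $y_2=a+e_2$ is fixed and $y_1$ takes all values. On $H_b$ the coordinate $y_1=b+e_1$ is fixed and $y_2$ takes all values.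

\emph{Type I.} Here $y=x+(e_1,e_2)$, a translation.

\emph{Type K.} The conditions are $x_2=e_2$ and $y_1=x_1+e_1$, and $y_2$ is arbitrary. So only $X\cap H_{e_2}$ matters. If $X=P$ or $X=H_{e_2}$, this intersection is $H_{e_2}$, the coordinate $x_1$ takes all values, and the result is $P$. If $X=V_a$, the intersection is the point $(a,e_2)$ and the result is $V_{a+e_1}$. If $X=H_b$ with $b\ne e_2$, the intersection is empty.

\emph{Type R.} Here $y=(e_1,\,e_2+x_1+x_2)$. In each of $P$, $V_a$, $H_b$ one coordinate is free when the other is fixed, so $x_1+x_2$ takes every value in $\mathbb Z_d$, and the result is $V_{e_1}$.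

The first claim follows by induction from $F_0(p)=P$.
\end{proof}

At time $t$, call track $p$ \emph{full}, \emph{vertical}, \emph{armed} or \emph{dead} according as $F_t(p)$ is $P$, a vertical line, a horizontal line or $\emptyset$. Two facts are read off the table by looking for the entries $\emptyset$ and $H$.
\begin{itemize}
\item[(A)] A track that is not dead becomes dead only in a K-step, and only if it was armed.
\item[(B)] A track is armed after a step only if it made an E-step and was vertical, or made an I-step and was armed.
\end{itemize}
So a track is armed at location $0$, the only place with E-steps, and is killed on leaving location $m-1$, the only place with K-steps. In between it stays armed only under I-steps. The E-step needs a letter with $c=0$, and by \eqref{eq:types} this letter resets every other track that is not dead to a vertical one.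

\section{The case of three locations}\label{sec:example}

For any $d\ge2$, $m\ge3$ consider the letters
\[
\rho=(2,0,0),\qquad \alpha=(0,0,0),\qquad \sigma=(1,0,0),\qquad \kappa=(1,0,1)
\]
and the words
\begin{equation}\label{eq:orphan}
\beta=\alpha\,\sigma^{m-1}\kappa,\qquad w^*=\rho\,\beta\,(\sigma\beta)^{m-1}.
\end{equation}
The letter $\rho$ resets all tracks, $\alpha$ arms the track at location $0$, $\sigma$ shifts all tracks by one location, and $\kappa$ shifts and kills. The word $w^*$ has $m$ blocks $\beta$ of length $m+1$, one letter in front and $m-1$ letters between blocks, so $|w^*|=1+m(m+1)+(m-1)=m^2+2m$.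

Take $m=3$, $d=2$, so $n=12$ and $|w^*|=15$. This is below $2n-1=23$, but the mechanism is the general one. Table~\ref{tab:m3} is obtained from \eqref{eq:types} and Lemma~\ref{lem:table}, one column from the previous one. Step $1$ turns all three planes into $V_0$. In step $2$ the track at location $0$ makes an E-step to $H_0$, and the other two make R-steps to $V_0$. In steps $3$ and $4$ the armed track makes I-steps to location $2$, while the vertical tracks make I- and K-steps and keep $V_0$. In step $5$ the armed track makes a K-step with $b=0\ne1=e_2$ and dies. Step $6$ brings a vertical track to location $0$, and the block is repeated twice.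

\begin{table}[h]
\centering
\setlength{\arraycolsep}{3.5pt}
$\begin{array}{r|cccccccccccccccc}
t & 0&1&2&3&4&5&6&7&8&9&10&11&12&13&14&15\\
w_t & &\rho&\alpha&\sigma&\sigma&\kappa&\sigma&\alpha&\sigma&\sigma&\kappa&\sigma&\alpha&\sigma&\sigma&\kappa\\
c_t & &2&0&1&1&1&1&0&1&1&1&1&0&1&1&1\\ \hline
\text{location }0 & P&V&\mathbf{H}&V&V&\emptyset&V&\mathbf{H}&V&\emptyset&\emptyset&V&\mathbf{H}&\emptyset&\emptyset&\emptyset\\
\text{location }1 & P&V&V&\mathbf{H}&V&V&\emptyset&\emptyset&\mathbf{H}&V&\emptyset&\emptyset&\emptyset&\mathbf{H}&\emptyset&\emptyset\\
\text{location }2 & P&V&V&V&\mathbf{H}&V&V&V&\emptyset&\mathbf{H}&V&\emptyset&\emptyset&\emptyset&\mathbf{H}&\emptyset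
\end{array}$
\caption{Reading the orphan $w^*$ for $m=3$, $d=2$. Column $t$ shows, for each location, the set of possible fiber parts after $t$ letters, with $V=V_0$ and $\mathbf{H}=H_0$. In step $t$ every track moves down cyclically by $c_t$ rows.}\label{tab:m3}
\end{table}

The table also suggests three ways to save letters, and each of them fails.
\begin{itemize}
\item \emph{Omit the first letter.} An E-step maps $P$ to $P$, so $\alpha$ arms nothing at time $0$.
\item \emph{Overlap two blocks.} At time $3$ a vertical track is at location $0$ while the armed one is at location $1$. Reading $\alpha$ now arms the former, but the latter makes an R-step and is vertical again.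
\item \emph{Omit the letter between blocks.} At time $5$ location $0$ is occupied by the track that has just died, so $\alpha$ arms nothing.
\end{itemize}
These three obstructions account for the three terms $1$, $m(m+1)$ and $m-1$ in the length, and the proof of the lower bound shows that they apply to every orphan.

\section{The length of the shortest orphan}\label{sec:length}

\subsection*{Every orphan has at least $m^2+2m$ letters}
Let $w$ be an orphan of length $T$. Each track $p$ is full at time $0$ and dead at time $T$, and a dead track stays dead, so there is exactly one step $t_p$ with $F_{t_p-1}(p)\ne\emptyset=F_{t_p}(p)$. An orphan is an arbitrary word, and nothing is known about it going forward in time. Going backward from a death, however, facts (A) and (B) leave no choice for $m+1$ steps.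

\begin{lemma}\label{lem:death}
Let $p\in\mathbb Z_m$ and $t=t_p$. Then $t-m\ge2$, $c_{t-m}=0$ and $c_{t-m+1}=\dots=c_t=1$. Moreover $\ell_{t-m-1}(p)=\ell_t(p)=0$.
\end{lemma}

\begin{proof}
By (A), track $p$ makes a K-step in step $t$. So $c_t=1$ and $\ell_t(p)=0$, and at time $t-1$ the track is armed at location $m-1$.

Suppose the track is armed at time $s$ at a location $q\ne0$. Then $s\ge1$, because the track is full at time $0$. Step $s$ is not an E-step, since E-steps end at location $0$. By (B) it is an I-step, so $c_s=1$, and at time $s-1$ the track is armed at location $q-1$. We apply this for $q=m-1,m-2,\dots,1$, that is, for $s=t-1,t-2,\dots,t-m+1$. It follows that $c_{t-m+1}=\dots=c_{t-1}=1$ and that at time $t-m$ the track is armed at location $0$.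

Again $t-m\ge1$. An I-step ends at $q+1$ with $q\ne m-1$, never at location $0$. By (B), step $t-m$ is therefore an E-step: $c_{t-m}=0$, $\ell_{t-m-1}(p)=0$, and the track is vertical at time $t-m-1$. Since it is full at time $0$, we get $t-m-1\ge1$.
\end{proof}

Let $B_p=\{t_p-m,\dots,t_p\}$, a block of $m+1$ consecutive steps. By Lemma~\ref{lem:death} its first step has $c=0$ and its other steps have $c=1$. It remains to show that the tracks cannot share these steps, and here the fact that distinct tracks never occupy the same location is used twice. Let $p\ne p'$ with $t_p\le t_{p'}$.

\emph{The blocks are disjoint.} Suppose $B_p\cap B_{p'}\ne\emptyset$. Then $t_p-m\le t_{p'}-m\le t_p$, so the first step of $B_{p'}$ lies in $B_p$. It has $c=0$, and the only such step of $B_p$ is the first. Hence $t_p=t_{p'}$, and both tracks are at location $0$ at this time, which is impossible.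

\emph{The blocks are not adjacent.} Suppose $t_{p'}-m=t_p+1$. At time $t_p=t_{p'}-m-1$ track $p$ is at location $0$ and so is track $p'$, both by Lemma~\ref{lem:death}. This is again impossible.

Thus $\{1,\dots,T\}$ contains $m$ pairwise disjoint blocks of $m+1$ steps, at least one step between any two consecutive blocks, and, since $t_p-m\ge2$ for all $p$, at least one step before the first block. Therefore
\[
T\ \ge\ 1+m(m+1)+(m-1)=m^2+2m .
\]

\subsection*{The word $w^*$ is an orphan}
We read the word $w^*$ of \eqref{eq:orphan}. The first components of the letters of $\beta$ add up to $m=0$ in $\mathbb Z_m$, so a block does not change locations, while $\rho$ adds $2$ and each $\sigma$ between blocks adds $1$. At the start of the $i$-th block, track $p$ is therefore at location $p+2+(i-1)$, and the track at location $0$ is $p_i=-1-i$. The tracks $p_1,\dots,p_m$ are all the tracks. We prove by induction on $i$ that at the start of the $i$-th block the tracks $p_1,\dots,p_{i-1}$ are dead and all other tracks carry the set $V_0$, and that $p_i$ dies in this block.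

Since $m\ge3$, we have $2\notin\{0,1\}$ in $\mathbb Z_m$. By \eqref{eq:types} all tracks make R-steps under $\rho$, and $P$ becomes $V_0$. This is the claim at the start of the first block.

Assume the claim at the start of the $i$-th block. Under $\alpha$, track $p_i$ makes an E-step from $V_0$ to $H_0$. Under $\sigma^{m-1}$ it makes I-steps from location $0$ to location $m-1$ and keeps $H_0$, because $e_2=0$. Under $\kappa$ it makes a K-step with $b=0$ and $e_2=1$; these differ because $d\ge2$, so the track dies. Any other track that is not dead makes an R-step under $\alpha$, with result $V_{e_1}=V_0$. Under $\sigma$ and $\kappa$ it makes I- and K-steps with $e_1=0$, which map $V_0$ to $V_0$ whatever $e_2$ is. This covers the rest of the block and, for $i<m$, the letter $\sigma$ that follows it. Dead tracks stay dead, so the claim holds at the start of the next block.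

After the $m$-th block all tracks are dead, and $w^*$ is an orphan of length $m^2+2m$. The CA is non-surjective and, by the lower bound, $w^*$ is a shortest orphan. This proves Theorem~\ref{thm:main}, and with Section~\ref{sec:upper} also Theorem~\ref{thm:bounds}. \qed

\begin{remark}[the bounds on $d$ and $m$]
For $d=1$ the rule is the difference rule on $\mathbb Z_m$, which is surjective. The hypothesis $m\ge3$ is needed only for the letter $\rho$. For $m=2$ the lower bound is proved in the same way, but the value $m^2+2m=8$ is not attained. Equality would force the first block to begin with step $2$, so some track would be vertical at location $0$ at time $1$. By Lemma~\ref{lem:table} this requires an R-step from $P$ that ends at location $0$, and for $m=2$ the only pair of type R is $(1,1)$.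
\end{remark}

\begin{remark}[the sum $x_1+x_2$ in the reset]
The quadratic length depends on the R-step erasing all that is known about a track, and both summands are needed for this. Suppose first that type R had the label $(y_1,\,y_2-x_1)$. Then an R-step would map $P$ to a vertical line and a vertical line to a single point, so $\rho\rho$ would reduce every track to a point. I-steps keep points, and in each step with $c=1$ exactly one track makes a K-step and dies if $e_2$ is chosen different from its $x_2$. This gives an orphan of length $m+2$.

Suppose next that the label were $(y_1,\,y_2-x_2)$. Then an R-step would still map $P$ and vertical lines to vertical lines, but it would map a nonempty subset of a horizontal line to a point, so the knowledge of $x_2$ would survive. Take the first components $2,(0\,1)^m,1^{m-1}$. Each $0$ arms a new track, whose set then stays inside a horizontal line under I- and R-steps, and the track dies in its next K-step for a suitable $e_2$. The last armed track reaches this step at the final letter, so there is an orphan of length $1+2m+(m-1)=3m$.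
\end{remark}

\begin{thebibliography}{1}

\bibitem{bounds}
\emph{Bounds on Non-surjective Cellular Automata},
\texttt{https://informatik-rub.de/\allowbreak wp-content/\allowbreak uploads/\allowbreak 2021/03/\allowbreak KariVZ2009-nonsurjca.pdf}

\end{thebibliography}
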